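\title{Circular colorings of minor-free graphs that map to graphs of large girth}

\begin{abstract}
We prove that for every graph $H$ and every $\varepsilon>0$ there is an integer $f(H,\varepsilon)$ such that every $H$-minor free graph that admits a homomorphism to a graph of girth at least $f(H,\varepsilon)$ has circular chromatic number at most $2+\varepsilon$. More generally, if arbitrary differences in $\mathbb{R}/\mathbb{Z}$ are prescribed on the oriented edges of the target graph, then the $H$-minor free graph has a map to $\mathbb{R}/\mathbb{Z}$ that realizes these differences up to an arbitrarily small error. The proof follows the Robertson--Seymour structure theorem. Graphs on surfaces are handled by folding and Euler's formula; apex vertices, short essential cycles and vortices are removed by one local surgery; and the colorings of the torsos are glued along the tree-decomposition.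
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs in this paper are finite and simple; when loops or parallel edges are allowed we say \emph{multigraph}. For integers $k\ge 2d\ge 2$, a \emph{$(k,d)$-coloring} of a graph $G$ is a map $c:V(G)\to\{0,1,\dots,k-1\}$ such that $d\le |c(x)-c(y)|\le k-d$ for every edge $xy$. The \emph{circular chromatic number} of $G$ is
\[
\chi_c(G)=\inf\{k/d:\ G\text{ has a }(k,d)\text{-coloring}\}.
\]
Picture the colors as $k$ equally spaced points on a circle of length $1$. The condition says that the ends of an edge receive points at circular distance at least $d/k$. Two points of the circle are at most $\frac12$ apart, so $\chi_c\ge 2$, and $\chi_c(G)$ is close to $2$ when the vertices can be placed on the circle so that the ends of every edge are almost antipodal. Bipartite graphs have $\chi_c=2$, by a $(2,1)$-coloring. In a $(k,d)$-coloring the vertices whose colors lie in a block of $d$ consecutive integers form an independent set, so $\chi(G)\le\lceil k/d\rceil<k/d+1$, and therefore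
\begin{equation}\label{eq:chi}
\chi_c(G)\ge \chi(G)-1 .
\end{equation}

\begin{example}\label{ex:odd}
For $m\ge1$ the odd cycle $v_0v_1\dots v_{2m}$ has $\chi_c(C_{2m+1})=2+\frac1m$. Coloring $v_i$ by the residue of $im$ modulo $2m+1$ gives adjacent vertices colors that differ by $m$ or $m+1$, so this is a $(2m+1,m)$-coloring. Conversely, in a $(k,d)$-coloring $c$ we have $c(v_{i+1})-c(v_i)\equiv \frac k2+y_i \pmod k$ with $|y_i|\le\frac k2-d$, indices modulo $2m+1$. Summing over the $2m+1$ edges gives $\sum_i y_i\equiv\frac k2\pmod k$. Hence $(2m+1)(\frac k2-d)\ge\frac k2$, that is, $k/d\ge 2+\frac1m$.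
\end{example}

An odd cycle thus forces a total deviation of half a turn from exact antipodality, and a long odd cycle can spread this deviation over many edges. We ask when all cycles of a graph can do so at the same time.

A \emph{homomorphism} from $G'$ to $G$ is a map $V(G')\to V(G)$ that sends adjacent vertices to adjacent vertices. The \emph{girth} of $G$ is the length of a shortest cycle of $G$, and is infinite if $G$ is a forest. A graph $H$ is a \emph{minor} of $G$ if it is isomorphic to a graph obtained from a subgraph of $G$ by contracting edges; otherwise $G$ is \emph{$H$-minor free}. Suppose that $G'$ maps to a graph $G$ of girth at least $g$. Then $G'$ may have many short cycles (every bipartite graph maps to a single edge), but every closed walk of $G'$ of length less than $g$ is mapped into a tree. At scales below $g$, the graph $G'$ looks bipartite. This alone does not bound $\chi_c(G')$: by a theorem of Erd\H{o}s there are graphs $G$ of arbitrarily large girth with $\chi(G)\ge4$, and then $G'=G$ has $\chi_c(G')\ge 3$ by \eqref{eq:chi}. Excluding a minor alone does not help either, since the triangle is $K_4$-minor free and has $\chi_c=3$. It is known that the two kinds of hypotheses together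 suffice when $G'$ has bounded treewidth: for every $k$ and $\varepsilon>0$, if $G'$ has treewidth at most $k$ and maps to a graph of sufficiently large girth, then $\chi_c(G')\le2+\varepsilon$. The survey \cite{survey} asks whether bounded treewidth can be replaced by the exclusion of an arbitrary minor: \emph{given a graph $H$ and $\varepsilon>0$, is there an integer $f(H,\varepsilon)$ such that $\chi_c(G')\le 2+\varepsilon$ whenever $G'$ is $H$-minor free and admits a homomorphism to a graph $G$ of girth at least $f(H,\varepsilon)$?}

Example~\ref{ex:odd} suggests a positive answer: every odd cycle of $G'$ is long, so each of them separately has room for its half turn. The difficulty is that cycles share edges, and the deviation on an edge must be chosen once for all the cycles through it. The answer is yes.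

\begin{theorem}\label{thm:main}
For every graph $H$ and every $\varepsilon>0$ there is an integer $f(H,\varepsilon)$ such that the following holds. If $G$ has girth at least $f(H,\varepsilon)$, and $G'$ is $H$-minor free and admits a homomorphism to $G$, then $\chi_c(G')\le2+\varepsilon$.
\end{theorem}

Write $\mathbb{T}=\mathbb{R}/\mathbb{Z}$, and let $\|a\|\in[0,\frac12]$ be the distance from $a\in\mathbb{T}$ to $0$. Theorem~\ref{thm:main} asks for a map to $\mathbb{T}$ whose difference along every edge is close to $\frac12$. The proof uses only one property of the value $\frac12$: the prescribed differences add up to $0$ along closed walks in a tree. This holds for every antisymmetric prescription on the edges of $G$, and we prove the theorem in that generality. An edge $uv$ gives two \emph{oriented edges}, $uv$ and $vu$.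

\begin{theorem}\label{thm:sigma}
For every graph $H$ and every $\delta>0$ there is an integer $g^*(H,\delta)$ such that the following holds. Let $G$ have girth at least $g^*(H,\delta)$, let $G'$ be $H$-minor free, let $\varphi:G'\to G$ be a homomorphism, and let $\sigma$ be any function from the oriented edges of $G$ to $\mathbb{T}$ with $\sigma(vu)=-\sigma(uv)$. Then there is a map $c:V(G')\to\mathbb{T}$ with
\[
\|c(v)-c(u)-\sigma(\varphi(u)\varphi(v))\|\le\delta\qquad\text{for every edge }uv\text{ of }G'.
\]
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:sigma}]
Let $\delta=\frac{\varepsilon}{2(2+\varepsilon)}$ and $f(H,\varepsilon)=g^*(H,\delta)$. The constant function $\sigma\equiv\frac12$ is antisymmetric because $-\frac12=\frac12$ in $\mathbb{T}$. Let $c$ be given by Theorem~\ref{thm:sigma} and let $\tilde c(v)\in[0,1)$ represent $c(v)$. For an edge $uv$ the number $\tilde c(v)-\tilde c(u)$ lies in $(-1,1)$ and within $\delta$ of $\frac12$ or of $-\frac12$, so $|\tilde c(u)-\tilde c(v)|\in[\frac12-\delta,\frac12+\delta]$. Let $K$ be an integer so large that $d=\lfloor K(\frac12-\delta)\rfloor\ge1$, and color $v$ by $\lfloor K\tilde c(v)\rfloor\in\{0,\dots,K-1\}$.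 On edges, $d\le |K\tilde c(u)-K\tilde c(v)|\le K-d$. For reals $a,b$ and an integer $n$, $a\ge b+n$ implies $\lfloor a\rfloor\ge\lfloor b\rfloor+n$, and $a\le b+n$ implies $\lfloor a\rfloor\le\lfloor b\rfloor+n$; so the integer parts differ by at least $d$ and at most $K-d$. This is a $(K,d)$-coloring, and $K/d\to \frac{2}{1-2\delta}=2+\varepsilon$ as $K\to\infty$.
\end{proof}

Section~\ref{sec:basic} collects the elementary properties of such approximate colorings, and Section~\ref{sec:planar} proves Theorem~\ref{thm:sigma} for planar $G'$ in a few lines. Section~\ref{sec:structure} states the structure theorem of Robertson and Seymour, through which alone the excluded minor enters, and gives the plan of the general proof, which occupies Sections~\ref{sec:glue}--\ref{sec:final}. Section~\ref{sec:compl} characterizes the minor-closed classes for which the two theorems hold and gives a lower bound on $f(H,\varepsilon)$.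

\section{Colorings with small error}\label{sec:basic}

Until the end of Section~\ref{sec:final} we fix an integer $g$, a graph $G$ of girth at least $g$, and an antisymmetric function $\sigma$ as in Theorem~\ref{thm:sigma}. All constants below depend only on the parameters named in them, never on $G$ or $\sigma$. We make two harmless assumptions. First, $G$ has no isolated vertices: a vertex of $G'$ that is mapped to an isolated vertex is itself isolated and can be colored arbitrarily. Second, the letter $\delta$ and every other error bound denote numbers in $(0,\frac18]$, which suffices because the conclusion of Theorem~\ref{thm:sigma} becomes weaker as $\delta$ grows. We write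
\[
L=L(\delta)=\lceil1/\delta\rceil .
\]

A \emph{graph over $G$} is a graph $Q$ together with a homomorphism $Q\to G$, which is always called $\varphi$. The proof modifies $Q$ in many ways, but $G$ and $\sigma$ never change. We write $|U|$ for the length of a walk or cycle $U$, $d_Q$ for the distance in $Q$, and $B_Q(v,r)$ for the set of vertices at distance at most $r$ from $v$. Homomorphisms do not increase distances. For a walk $U$ in $G$, $\sigma(U)$ is the sum of $\sigma$ over the oriented edges of $U$, with multiplicity.

A \emph{$\delta$-coloring} of a graph $Q$ over $G$ is a map $c:V(Q)\to\mathbb{T}$ with $\|c(v)-c(u)-\sigma(\varphi(u)\varphi(v))\|\le\delta$ for all edges $uv$. Its \emph{error} $x_c(uv)$ is the representative in $[-\delta,\delta]$ of $c(v)-c(u)-\sigma(\varphi(u)\varphi(v))$. Errors are real numbers, $x_c(vu)=-x_c(uv)$, and if $x_c(U)$ denotes the sum of the errors along a walk $U$ from $u$ to $v$, then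
\begin{equation}\label{eq:walk}
c(v)-c(u)=\sigma(\varphi(U))+x_c(U)\quad\text{in }\mathbb{T}.
\end{equation}
A \emph{thread} of $Q$ is a walk $v_0v_1\dots v_\ell$ that is a path or a cycle (so $v_0=v_\ell$ is allowed) and whose interior vertices $v_1,\dots,v_{\ell-1}$ have degree $2$ in $Q$. A closed walk $u_0u_1\dots u_\ell=u_0$ with $\ell\ge1$ is \emph{non-backtracking} if $u_{i-1}\ne u_{i+1}$ for all $i$, indices modulo $\ell$.

\begin{lemma}\label{lem:basic}
Let $Q$ be a graph over $G$.
\begin{itemize}
\item[(N)] Every closed walk $U$ in $G$ with $|U|<g$ has $\sigma(U)=0$. Hence $x_c(U)\in\mathbb{Z}$ for every $\delta$-coloring $c$ of $Q$ and every closed walk $U$ in $Q$ with $|U|<g$.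
\item[(B)] In any graph, the length of a non-backtracking closed walk is at least the girth.
\item[(Z)] If all cycles of $Q$ are shorter than $g$, then $Q$ has a coloring with all errors equal to $0$.
\item[(H)] If $Q'$ is a graph over $G$, $\psi:Q\to Q'$ is a homomorphism with $\varphi(\psi(v))=\varphi(v)$ for all $v$, and $c'$ is a $\delta$-coloring of $Q'$, then $c'\circ\psi$ is a $\delta$-coloring of $Q$.
\item[(E)] If $v_0\dots v_\ell$ is a thread of $Q$ with $\ell\ge L$, then every $\delta$-coloring of $Q-\{v_1,\dots,v_{\ell-1}\}$ extends to $Q$. If $v$ has degree at most $1$, then every $\delta$-coloring of $Q-v$ extends to $Q$.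
\item[(M)] If real numbers satisfy $|a_i-a_i'|\le\delta$ for $i=1,2,3$, then the medians of $a_1,a_2,a_3$ and of $a_1',a_2',a_3'$ differ by at most $\delta$.
\end{itemize}
\end{lemma}

\begin{proof}
(N) The walk uses fewer than $g$ distinct edges, so these edges form a tree. Each edge of the tree separates it, so the closed walk traverses the edge equally often in both directions, and the terms cancel by antisymmetry. The second statement follows from \eqref{eq:walk}.

(B) If the edges of the walk contained no cycle, they would form a tree, and at a leaf $u_i$ of this tree both $u_{i-1}$ and $u_{i+1}$ would be the unique neighbor of $u_i$.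

(Z) In each component, define $c$ along a spanning tree so that tree edges have error $0$. If $uv$ is another edge and $U$ is the tree path from $u$ to $v$, then $c(v)-c(u)=\sigma(\varphi(U))$, and this equals $\sigma(\varphi(u)\varphi(v))$ by (N) applied to the image of the cycle formed by $U$ and $vu$.

(H) The condition for the edge $uv$ is the condition for the edge $\psi(u)\psi(v)$.

(E) Write $c(v_\ell)-c(v_0)=\sigma(\varphi(v_0\dots v_\ell))+a$ with a real number $|a|\le\frac12$, and put $c(v_i)=c(v_0)+\sigma(\varphi(v_0\dots v_i))+ia/\ell$. Every edge of the thread has error $a/\ell$, of absolute value at most $\delta/2$. A vertex of degree $1$ is colored so that its edge has error $0$.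

(M) The median is nondecreasing in each argument and increases by $\delta$ when all three arguments increase by $\delta$.
\end{proof}

The girth of $G$ enters the proof only through (N) and (B). Call $Q$ \emph{$\delta$-critical} if it is not $\delta$-colorable but all its proper subgraphs are. Components can be colored separately, so (E) gives:
\begin{equation}\label{eq:critical}
\begin{array}{l}
\text{a $\delta$-critical graph is connected, has minimum degree at least $2$,}\\
\text{and has no thread of length at least $L$.}
\end{array}
\end{equation}
A graph without long threads has few edges compared with its number of independent cycles.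

\begin{lemma}\label{lem:count}
Let $R$ be a connected graph of minimum degree at least $2$. Let $C$ be a cycle of $R$, or let $C$ be empty and assume that $R$ is not a cycle. If every thread of $R$ with no interior vertex on $C$ has length less than $L$, then
\[
|E(R)|-|E(C)|\le 3L\,\bigl(|E(R)|-|V(R)|\bigr).
\]
\end{lemma}

\begin{proof}
Let $B$ consist of $V(C)$ and all vertices of degree at least $3$; it is nonempty. Extend an edge outside $C$ in both directions through vertices outside $B$. These vertices have degree $2$ and are not on $C$, and since $R$ is connected and $B\neq\emptyset$, the extension reaches $B$ in both directions. So the edges outside $C$ split into, say, $m$ threads with ends in $B$ and interior outside $B$. A vertex $v$ of $C$ is an end $\deg(v)-2$ times, and a vertex $v\in B\setminus V(C)$ is an end $\deg(v)\le3(\deg(v)-2)$ times. Hence $2m\le3\sum_{v}(\deg(v)-2)=6(|E(R)|-|V(R)|)$, where all terms of the sum are nonnegative. Each thread has fewer than $L$ edges.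
\end{proof}

\section{Embedded graphs, folding, and the planar case}\label{sec:planar}

A \emph{surface} is a compact $2$-manifold without boundary. The \emph{Euler genus} of a connected surface $\Sigma$ is $2-\chi(\Sigma)\ge0$; it is $0$ only for the sphere. The \emph{faces} of a multigraph embedded in $\Sigma$ are the components of its complement, and the edge-ends at a vertex $y$ have a cyclic order around $y$, defined up to reversal. The embedding is \emph{cellular} if all faces are open discs; every embedding of a connected multigraph in the sphere is cellular. In a cellular embedding with $V$ vertices, $E\ge1$ edges and $F$ faces in a connected surface of Euler genus $\gamma$, Euler's formula $V-E+F=2-\gamma$ holds; each face is bounded by a closed \emph{facial walk}; the lengths of the facial walks add up to $2E$; and two consecutive edges of a facial walk are consecutive in the cyclic order at their common vertex. In particular, in a simple graph a facial walk contains $x,y,x$ only if $y$ has degree $1$. We use two more facts.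

\begin{itemize}
\item[(S)] \emph{A connected graph embedded in a connected surface $\Sigma$ of Euler genus $\gamma$ has a cellular embedding in a connected surface of Euler genus at most $\gamma$.} Let $N$ be a thin closed neighborhood of the graph. Replace each component $K$ of the closure of $\Sigma\setminus N$, with $b\ge1$ boundary circles, by $b$ discs. Since $\chi(K)\le2-b\le b$, the Euler characteristic does not decrease.
\item[(C)] \emph{Cutting.} Cut a connected surface of Euler genus $\gamma$ along a simple closed curve and cap each new boundary circle with a disc. Cutting preserves $\chi$ and creates one or two boundary circles; each cap adds $1$ to $\chi$. So the result is either connected, of Euler genus $\gamma-1$ or $\gamma-2$, or it has two components, one for each side of the curve, with Euler genera $\gamma'+\gamma''=\gamma$. A side whose capped surface has Euler genus $0$ is a closed disc bounded by the curve.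
\end{itemize}

A planar graph over $G$ can have many short faces, as a grid does, so Euler's formula gives nothing at first. But a short facial walk is mapped into a tree, so its image backtracks somewhere, and at that place we can simplify the graph without losing planarity. Let $Q$ be a graph over $G$ embedded in a surface, and let $yx$, $yz$ be edges that are consecutive in the cyclic order at $y$, with $x\neq z$ and $\varphi(x)=\varphi(z)$. Then $x$ and $z$ are nonadjacent, because $G$ has no loops. Draw an arc from $x$ to $z$ that runs closely along $xy$ and $yz$ through the corner between these edges at $y$; it crosses nothing. Contract the arc and keep one edge from each pair of parallel edges. This operation, \emph{folding at $x,y,z$}, produces a graph $Q'$ over $G$ with one vertex fewer, embedded in the same surface, and the identification of $x$ with $z$ is a homomorphism $Q\to Q'$ as in (H). For instance, folding a $4$-cycle that is mapped onto one edge of $G$ gives a path with two edges.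

\begin{proposition}\label{prop:planar}
If $g\ge6L$, then every planar graph over $G$ is $\delta$-colorable.
\end{proposition}

\begin{proof}
Let $Q$ be a counterexample with $|V(Q)|+|E(Q)|$ minimum, embedded in the sphere with $V$ vertices, $E$ edges and $F$ faces. It is $\delta$-critical, so \eqref{eq:critical} applies, and by (H) and minimality no folding is possible. Let $x,y,z$ be consecutive on a facial walk. Then $x\ne z$ because $y$ has degree at least $2$, and $\varphi(x)\ne\varphi(z)$ because we cannot fold. So the image of each facial walk is a non-backtracking closed walk in $G$, and by (B) every facial walk has length at least $g$. Thus $gF\le2E$. The graph $Q$ is not a cycle, since it would be a facial walk, hence a thread of length at least $g\ge L$. Lemma~\ref{lem:count} with $C$ empty and Euler's formula give $E\le3L(E-V)=3L(F-2)$. Hence $gF\le6L(F-2)<6LF$, a contradiction.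
\end{proof}

The mechanism is the one of Example~\ref{ex:odd}: folding removes the short cycles, which carry no obstruction, and then sparsity produces a long thread, which absorbs any discrepancy. In a general $H$-minor free graph neither step is available everywhere. The structure theorem tells us where they fail.

\section{Tree-decompositions, the structure theorem, and the plan}\label{sec:structure}

A \emph{tree-decomposition} of a graph $Q$ is a family $(V_t)_{t\in T}$ of subsets of $V(Q)$, the \emph{bags}, indexed by the nodes of a tree $T$, such that every vertex and both ends of every edge lie in some bag, and for each vertex $v$ the nodes $t$ with $v\in V_t$ induce a subtree of $T$. Empty bags are allowed. The \emph{width} is the largest size of a bag minus $1$, and the \emph{treewidth} of $Q$ is the least width of a tree-decomposition. If $T$ is a path we speak of a \emph{path-decomposition} and list the bags in order. The sets $V_t\cap V_{t'}$ with $tt'\in E(T)$ are the \emph{adhesion sets at $t$}, and the \emph{torso} at $t$ is obtained from $Q[V_t]$ by making each adhesion set at $t$ a clique. We use the following textbook facts.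
\begin{itemize}
\item[(T1)] The class of graphs of treewidth at most $t$ is closed under minors and disjoint unions, and for $t\ge2$ under subdividing edges.
\item[(T2)] Every clique is contained in a bag.
\item[(T3)] If $U$ induces a connected subgraph, the nodes whose bags meet $U$ induce a subtree.
\item[(T4)] A nonempty graph of treewidth at most $t$ has a vertex of degree at most $t$; so, by (T1) and induction, it has at most $t$ times as many edges as vertices.
\item[(T5)] Adding a set $A$ to all bags of a tree-decomposition of $Q-A$ gives a tree-decomposition of $Q$.
\end{itemize}
We shall twice attach new paths to a graph with a path-decomposition.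

\begin{lemma}\label{lem:insert}
Let $X_1,\dots,X_m$ $(m\ge1)$ be a path-decomposition of a graph $W$ with bags of size at most $k$. Let $W'$ be a graph with $V(W')\supseteq V(W)$ and $W'[V(W)]\subseteq W$ such that $W'-V(W)$ is a disjoint union of paths, and for each of these paths all neighbors in $V(W)$ of its vertices lie in one bag. Then $W'$ has a path-decomposition with bags of size at most $k+2$ that contains $X_1,\dots,X_m$ as a subsequence.
\end{lemma}

\begin{proof}
For a new path $s_1\dots s_r$ choose a bag $X$ that contains all neighbors of its vertices in $V(W)$, and insert after $X$ the block of bags $X\cup\{s_1\}$, $X\cup\{s_1,s_2\}$, $X\cup\{s_2,s_3\},\dots,X\cup\{s_{r-1},s_r\}$. Blocks that belong to the same $X$ are inserted one after the other. The bags inserted after $X$ meet $V(W)$ exactly in $X$, so the bags containing an old vertex remain consecutive. Each $s_i$ lies in one bag or in two consecutive bags, and these contain $X$; so all edges at $s_i$ are covered.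
\end{proof}

A graph $R$ is \emph{$k$-near-embeddable} if there are a set $A\subseteq V(R)$ with $|A|\le k$ (the \emph{apex vertices}), a connected surface $\Sigma$ of Euler genus at most $k$ with disjoint closed discs $\Delta_1,\dots,\Delta_q$, $q\le k$, and subgraphs with $R-A=R_0\cup R_1\cup\dots\cup R_q$, such that
\begin{itemize}
\item $R_0$ is embedded in $\Sigma$ minus the interiors of the $\Delta_i$ and meets $\partial\Delta_i$ only in vertices;
\item the \emph{vortices} $R_1,\dots,R_q$ are pairwise disjoint, and $V(R_0)\cap V(R_i)=\{u_1,\dots,u_{n_i}\}$ is the set of vertices of $R_0$ on $\partial\Delta_i$, listed in cyclic order;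
\item $R_i$ has a path-decomposition $X_1,\dots,X_{n_i}$ with $u_m\in X_m$ and $|X_m|\le k$ for all $m$. If $n_i=0$, we allow $R_i$ to be any graph that has a path-decomposition with bags of size at most $k$.
\end{itemize}

\begin{theorem}[Robertson and Seymour {\cite[Theorem~1.3]{RS}}; see also {\cite[Chapter~12]{Diestel}}]\label{thm:RS}
For every $n\ge5$ there is $k\ge1$ such that every $K_n$-minor free graph has a tree-decomposition all of whose torsos are $k$-near-embeddable.
\end{theorem}

Four features separate such a graph from a planar one, and the proof removes them in turn.
\begin{enumerate}
\item \emph{The tree-decomposition.} It suffices to color suitable subdivisions of the torsos with a smaller error (Lemma~\ref{lem:glue}). This also settles bounded treewidth (Lemma~\ref{lem:tw}), which is used later as a tool.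
\item \emph{Apex vertices.} A set of vertices that falls into small clusters far apart from each other can be deleted, at the price of a smaller error and of a modification of the remaining graph near the clusters (Lemma~\ref{lem:cluster}). The apex set is of this kind because it is bounded.
\item \emph{Genus.} The argument of Proposition~\ref{prop:planar} shows that cycles bounding a disc without vortices are long. Any other short cycle of the embedded part is a single cluster, and deleting it simplifies the surface.
\item \emph{Vortices.} Once the embedded part has large girth, we cut it along clusters at bounded distance from the vortices (Lemma~\ref{lem:cut}). The side that contains the vortices has bounded treewidth (Lemma~\ref{lem:radius}), and the other side has no vortices.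
\end{enumerate}
Steps 3 and 4 form an induction on the complexity of the surface (Proposition~\ref{prop:config}). Each step decreases the admissible error and increases the required girth, but the number of steps is bounded in terms of $H$.

\section{Gluing along a tree-decomposition}\label{sec:glue}

Colorings of two neighboring torsos are unrelated, and they must be made to agree exactly on the adhesion set $S$. We keep the coloring of the parent and change the coloring of the child near $S$. Vertices of $S$ that are far apart in the child can be treated independently, since there is room for the change to fade out between them. For vertices of $S$ that are close, the required changes have to be nearly equal. This holds if both colorings see the same short path between the two vertices, because by \eqref{eq:walk} such a path determines the difference of the colors up to a small error. We therefore replace the virtual edges of a torso by copies of shortest paths of the whole graph.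

Let $G'$ be a connected graph over $G$ with a tree-decomposition $(V_t)_{t\in T}$. For each pair $u,v$ of vertices in a common adhesion set fix, once and for all, a shortest $u$--$v$ path $\gamma_{uv}$ in $G'$, with $\gamma_{vu}$ its reverse. Let $Q_t$ be obtained from $G'[V_t]$ as follows: for each pair $u,v$ of nonadjacent vertices contained in some adhesion set at $t$, add one path $P_{uv}$ of length $d_{G'}(u,v)$ with new interior vertices, mapped to $G$ vertex by vertex like $\gamma_{uv}$. If $u,v$ are adjacent, $P_{uv}$ denotes the edge $uv$, and $P_{uu}$ is the trivial path. Then $Q_t$ is a graph over $G$ and a subdivision of the torso at $t$, and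
\begin{equation}\label{eq:dist}
d_{Q_t}(u,v)=d_{G'}(u,v)=|P_{uv}|\quad\text{for $u,v$ in an adhesion set at $t$.}
\end{equation}
Indeed, $P_{uv}$ gives ``$\le$''; and a $u$--$v$ path in $Q_t$ traverses each new path $P_{ab}$ that it enters completely, so replacing $P_{ab}$ by $\gamma_{ab}$ gives a walk of the same length in $G'$.

\begin{lemma}\label{lem:glue}
For all $s\ge1$ and $\delta$ there are $\theta=\theta(s,\delta)>0$ and $M=M(s,\delta)$ such that the following holds. If $g>M$, all adhesion sets have size at most $s$, and every $Q_t$ is $\theta$-colorable, then $G'$ is $\delta$-colorable.
\end{lemma}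

\begin{proof}
To separate ``close'' from ``far'' we use a sequence of scales and find a gap by the pigeonhole principle. Put
\[
D_0=1,\qquad R_i=L+3D_i,\qquad D_{i+1}=2R_i+1\quad(0\le i\le s^2),
\]
$M=3D_{s^2+1}$ and $\theta=\min\bigl(\frac\delta2,\frac1{M+1}\bigr)$. Let $c_t^0$ be a $\theta$-coloring of $Q_t$, with error $x_t^0$. Root $T$. Going down from the root, we construct functions $f_t:V(Q_t)\to\mathbb{R}$ such that
\[
x_t(yy'):=x_t^0(yy')+f_t(y')-f_t(y)\in[-\delta,\delta]\quad\text{for all edges }yy'\text{ of }Q_t,
\]
so that $c_t=c_t^0+f_t$ is a $\delta$-coloring with error $x_t$, and such that $c_t=c_r$ on $V_t\cap V_r$ when $r$ is the parent of $t$. The nodes whose bags contain a given vertex form a subtree, so the maps $c_t|_{V_t}$ then define one map on $V(G')$, and it is a $\delta$-coloring because each edge of $G'$ lies in some $G'[V_t]\subseteq Q_t$.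

Let $U$ be a closed walk in $Q_t$ with $|U|\le M$. The terms $f_t(y')-f_t(y)$ telescope, so $x_t(U)=x^0_t(U)$. This number is an integer by (N), and its absolute value is at most $\theta M<1$. Thus
\begin{equation}\label{eq:zero}
x_t(U)=x_t^0(U)=0\quad\text{for closed walks $U$ in $Q_t$ with }|U|\le M .
\end{equation}

At the root put $f_t=0$. Now let $t$ have parent $r$, with $f_r$ constructed. Let $S=V_t\cap V_r$ and $d=d_{Q_t}$. The set $S$ has at most $s^2$ pairs, and the $s^2+1$ intervals $(D_i,D_{i+1}]$ are disjoint, so for some $i\le s^2$ no pair in $S$ has its distance in $(D_i,D_{i+1}]$. Write $D=D_i$ and $R=R_i$. Since $D_{i+1}\ge2D$, the relation $d(u,v)\le D$ is transitive on $S$. Its classes, the \emph{clusters}, have diameter at most $D$ and pairwise distance more than $2R+1$. So the sets $B_C=\{y\in V(Q_t):d(y,C)\le R\}$ for the clusters $C$ are disjoint, and no edge joins two of them. Put $f_t=0$ outside these sets. All closed walks used below have length at most $3R+1\le M$, because $D\le R/3$ and $M\ge3D_{i+1}$.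

Fix a cluster $C$ and $u_0\in C$. We have $d(y,v)\le D+R$ for $y\in B_C$ and $v\in C$. We first lift $c_t^0$ on $B_C$ and $c_r$ on $C$ to real functions.

\emph{The lift $h^0$ of $c_t^0$.} For $y\in B_C$ let $h^0(y)=x_t^0(U)$, where $U$ is a shortest path in $Q_t$ from $u_0$ to $y$. We apply \eqref{eq:zero} three times. Two such paths form a closed walk of length at most $2(D+R)$, so $h^0$ is well defined, and $h^0(v)=x_t^0(P_{u_0v})$ for $v\in C$ by \eqref{eq:dist}. For an edge $yy'$ inside $B_C$, a closed walk of length at most $2(D+R)+1$ gives $h^0(y')-h^0(y)=x_t^0(yy')$. For $y\in B_C$, $v\in C$, a triangle of shortest paths on $u_0,v,y$, of length at most $3D+2R$, gives $|h^0(y)-h^0(v)|\le\theta\, d(y,v)$.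

\emph{The target values $\pi$.} Let $a\in[-\frac12,\frac12]$ represent $c_r(u_0)-c_t^0(u_0)$, and for $v\in C$ put $\pi(v)=a+x_r(P_{u_0v})$, where the path is taken in $Q_r$. By \eqref{eq:zero} in $Q_r$, applied to the closed walk $P_{u_0v}P_{vv'}P_{v'u_0}$ of length at most $3D$, we get $\pi(v')-\pi(v)=x_r(P_{vv'})$, so by \eqref{eq:dist}
\begin{equation}\label{eq:lip}
|\pi(v)-\pi(v')|\le\delta\, d(v,v')\qquad(v,v'\in C).
\end{equation}
The paths $P_{u_0v}$ in $Q_r$ and in $Q_t$ have the same image in $G$. Subtracting the two instances of \eqref{eq:walk} gives
\begin{equation}\label{eq:target}
c_r(v)-c_t^0(v)=\pi(v)-h^0(v)\ \text{ in }\mathbb{T},\qquad |\pi(v)-h^0(v)|\le\tfrac12+(\delta+\theta)D\le\tfrac12+\tfrac32\delta D .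
\end{equation}

\emph{Interpolation.} We need a function $h$ on $B_C$ that equals $\pi$ on $C$, equals $h^0$ at distance $R$ from $C$, and changes by at most $\delta$ along edges. Define on $B_C$
\[
h^+(y)=\min_{v\in C}\bigl(\pi(v)+\delta\, d(y,v)\bigr),\qquad h^-(y)=\max_{v\in C}\bigl(\pi(v)-\delta\, d(y,v)\bigr),
\]
let $h$ be the median of $h^-,h^0,h^+$, and put $f_t=h-h^0$. By \eqref{eq:lip} and the triangle inequality, $\pi(v)-\delta\, d(y,v)\le\pi(v')+\delta\, d(y,v')$ for all $v,v'\in C$, so $h^-\le h^+$. For $v\in C$ we also have $h^+(v)\le\pi(v)\le h^-(v)$, so $h(v)=\pi(v)$, and $c_t(v)=c_r(v)$ by \eqref{eq:target}. Each of $h^-,h^0,h^+$ changes by at most $\delta$ along an edge $yy'$ inside $B_C$, so by (M), $|x_t(yy')|=|h(y')-h(y)|\le\delta$. Finally let $d(y,C)=R$. For every $v\in C$ we have $d(y,v)\ge R\ge\frac1\delta+3D$, so $\frac12+\frac32\delta D\le\frac\delta2 d(y,v)$, and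
\[
|h^0(y)-\pi(v)|\le\theta\, d(y,v)+\tfrac12+\tfrac32\delta D\le\delta\, d(y,v).
\]
Hence $h^-(y)\le h^0(y)\le h^+(y)$ and $f_t(y)=0$. An edge that leaves $B_C$ joins such a vertex $y$ to a vertex outside all the sets $B_{C'}$, so $f_t=0$ at both ends, and its error is at most $\theta$. The same holds for edges outside all these sets. The clusters cover $S$, so $c_t=c_r$ on $S$.
\end{proof}

The two bounds on $\theta$ have different roles: $\theta\le\delta/2$ leaves slack on every edge for the correction to fade out, and $\theta M<1$ excludes winding around short closed walks, so that real lifts exist. The bound on the adhesion is used only to find the gap between scales.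

\begin{lemma}\label{lem:tw}
For all $w\ge0$ and $\delta$ there is $g_{\mathrm{tw}}(w,\delta)$ such that if $g\ge g_{\mathrm{tw}}(w,\delta)$, then every graph over $G$ of treewidth at most $w$ is $\delta$-colorable.
\end{lemma}

\begin{proof}
We may assume that the graph is connected. Take a tree-decomposition with bags of size at most $s=w+1$. Let $\theta,M$ be as in Lemma~\ref{lem:glue}, let $L_0=\lceil1/\theta\rceil$, and let $g_{\mathrm{tw}}(w,\delta)=\max(M,s^2L_0)+1$. Each $Q_t$ is a subdivision of a graph with at most $s^2$ edges. Delete the interior vertices of all subdivided edges of length at least $L_0$. What remains has fewer than $s^2L_0<g$ edges, so (Z) colors it, and (E) extends the coloring to a $\theta$-coloring of $Q_t$. Now apply Lemma~\ref{lem:glue}.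
\end{proof}

\section{Configurations and the removal of clusters}\label{sec:cluster}

\subsection*{Configurations}

The induction on surfaces needs a class of graphs that is closed under all the operations of the proof. A vortex and the embedded graph share vertices, which is inconvenient for contractions; we separate them, so that the vortex is attached by edges, and we record the cyclic order of these edges by a single vertex $z_j$ in the surface. The removal of clusters will create a few new vertices that are attached only to the part off the surface, so the class allows a bounded set $A$ of such vertices. The surface may fall apart when we cut it, so it need not be connected.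

\begin{definition}\label{def:config}
Let $k\ge1$. A \emph{$k$-configuration} is a graph $Q$ with a partition $V(Q)=V_0\sqcup V_1$ and the following data. Write $Q_0=Q[V_0]$.
\begin{itemize}
\item[(C1)] A surface $\Sigma$, not necessarily connected, and a loopless multigraph $\Gamma$ embedded in $\Sigma$ with vertex set $V_0\cup\{z_1,\dots,z_p\}$, $p\ge0$, such that the $z_j$ are pairwise nonadjacent and $\Gamma[V_0]=Q_0$.
\item[(C2)] A set $A\subseteq V_1$ with $|A|\le k$ and a partition $V_1\setminus A=W_0\sqcup W_1\sqcup\dots\sqcup W_p$ into possibly empty sets, such that $Q$ has no edges between different $W_j$ and no edges between $V_0$ and $A\cup W_0$. For $j\ge1$, the edges of $Q$ between $V_0$ and $W_j$, called \emph{connectors}, are in bijection with the edges of $\Gamma$ at $z_j$, so that a connector $xw$ with $x\in V_0$ corresponds to an edge joining $x$ and $z_j$.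
\item[(C3)] For each $j\ge0$ a path-decomposition $X^j_1,\dots,X^j_{m_j}$ $(m_j\ge1)$ of $Q[W_j]$ with bags of size at most $k$. For $j\ge1$, a list $e_1,\dots,e_n$ of the edges of $\Gamma$ at $z_j$ in the order in which they are met going once around $z_j$, and indices $m(1)\le\dots\le m(n)$ such that the end in $W_j$ of the connector of $e_i$ lies in $X^j_{m(i)}$.
\end{itemize}
Edges between $A$ and $V_1$ are unrestricted.
\end{definition}

Let $\omega(0)=0$ and $\omega(x)=2x-1$ for integers $x\ge1$. If the components $\Sigma_i$ of $\Sigma$ have Euler genus $\gamma_i$ and contain $p_i$ of the vertices $z_j$, the \emph{complexity} of the configuration is $\sum_i\omega(\gamma_i+p_i)$. The function $\omega$ is chosen so that the complexity drops both when a component becomes simpler and when it splits into two nontrivial parts: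
\begin{equation}\label{eq:omega}
\omega(x)\ge x,\qquad \omega\text{ is strictly increasing},\qquad \omega(x')+\omega(x'')=\omega(x'+x'')-1\ \text{ for }x',x''\ge1 .
\end{equation}
Let $\mathcal{Q}(\mu,k)$ be the class of graphs that have the structure of a $k$-configuration of complexity at most $\mu$. For such a structure, $p\le\mu$ and $\gamma_i\le\mu$ for all $i$.

The class $\mathcal{Q}(\mu,k)$ is closed under the following operations.
\begin{itemize}
\item[(O1)] \emph{Deleting vertices or edges.} Delete the corresponding vertices and edges from $\Gamma$ and from the bags, and keep all $z_j$.
\item[(O2)] \emph{Subdividing an edge of $Q_0$ or a connector}, with the new vertices in $V_0$. For a connector $xw$ subdivided into $x,s_1,\dots,s_r,w$, place the $s_i$ on the corresponding edge from $x$ to $z_j$; the last segment $s_rz_j$ corresponds to the new connector $s_rw$.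
\item[(O3)] \emph{Contracting a connected subgraph of $Q_0$ to a vertex.} In $\Gamma$, delete the edges among its vertices except those of a spanning tree, and contract the tree. If edges of $Q_0$ or connectors become parallel, keep one of them, and delete the edges of $\Gamma$ that correspond to the others.
\item[(O4)] \emph{Folding at $x,y,z\in V_0$}, for a graph over $G$, where $yx,yz$ are consecutive at $y$ in the cyclic order of $\Gamma$, $x\neq z$ and $\varphi(x)=\varphi(z)$. Contract the arc from $x$ to $z$ in $\Gamma$, and treat parallel edges and connectors as in (O3).
\end{itemize}
None of these changes $\Sigma$, the points $z_j$, or the order in which the surviving edges appear around $z_j$, and a surviving edge $e_i$ keeps its index $m(i)$. So (C1)--(C3) and the complexity persist.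

\subsection*{Removing clusters}

Suppose we delete a vertex $z$ from $Q$, color $Q-z$ with a very small error, and want to put $z$ back. The ball $B$ of radius $L$ around $z$ is mapped into a tree, so it has an exact coloring $b$, with all errors $0$. If $c_1$ is the coloring of $Q-z$ and $c_1-b$ has a bounded real lift $h$ on $B\setminus\{z\}$ that changes slowly along edges, we can squeeze $h$ toward $0$ near $z$ and leave it unchanged at distance $L$. Such a lift need not exist.

\begin{example}\label{ex:wheel}
Let $Q$ consist of a cycle $U=v_0v_1\dots v_{2n-1}$, $n\ge4$, and a vertex $z$ adjacent to all $v_i$ with $i$ even. Map the bipartite graph $Q$ onto one edge of $G$ on which $\sigma=0$. Then $c_1(v_i)=i/2n$ is a $\frac1{2n}$-coloring of $Q-z$ with $x_{c_1}(U)=1$. In a $\delta$-coloring $c$ of $Q$, the error sum on each $4$-cycle $zv_{2i}v_{2i+1}v_{2i+2}$ is an integer of absolute value at most $4\delta<1$, hence $0$, and adding up gives $x_c(U)=0$. Adding a real function to $c_1$ and its differences to the errors does not change the error sum along $U$. So however small the error of $c_1$ is, it cannot be corrected in this way.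
\end{example}

The remedy is to modify $Q-z$ before coloring it. On the surface we contract each component of the punctured ball, which forces $c_1-b$ to be constant on it; in Example~\ref{ex:wheel} the cycle $U$ becomes a single vertex. A connected part of the ball that contains vertices of both $V_0$ and $V_1$ cannot be contracted within the class of configurations. Instead we join all vertices of $V_1$ in the ball by short paths to one new vertex, a \emph{hub}, which forces $c_1-b$ to be almost constant on them. Hubs have no neighbors in $V_0$, and this is what the set $A$ is for.

Let $Q$ be a graph over $G$, let $Z\subseteq V(Q)$ be partitioned into nonempty sets called \emph{clusters}, let $B_C=\{u\in V(Q):d_Q(u,C)\le L\}$ for a cluster $C$, and let $\rho\ge0$ be an integer. Assume: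
\begin{itemize}
\item[(K1)] $d_Q(C,C')\ge2L+2$ for distinct clusters $C,C'$;
\item[(K2)] $g\ge2\rho+2$, and for every cluster $C$ there is $t_C\in V(G)$ with $\varphi(B_C)\subseteq B_G(t_C,\rho)$;
\item[(K3)] $Q-Z\in\mathcal{Q}(\mu,k)$, with parts $V_0,V_1$.
\end{itemize}
By (K1) the sets $B_C$ are disjoint, no edge joins two of them, and $B_C\cap Z=C$. A \emph{patch} of $C$ is a component of $Q[V_0\cap B_C]$. Distinct patches are nonadjacent, and if $uv$ is an edge of $Q-Z$ with $u$ in a patch $D$ and $v\notin D$, then $v$ lies in no patch. For $u\in B_C$ fix a shortest path $\pi_u$ in $G$ from $t_C$ to $\varphi(u)$; it has length at most $\rho$. The \emph{reduced graph} $Q^*$ is the graph over $G$ obtained from $Q-Z$ as follows.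
\begin{itemize}
\item Contract each patch $D$ of each cluster $C$ to a vertex $d_D$ with $\varphi(d_D)=t_C$. Replace each edge $uv$ of $Q-Z$ with $u\in D$, $v\notin D$ by a path from $d_D$ to $v$ of length $|\pi_u|+1$ with new interior vertices, mapped to the walk $\pi_u$ followed by $\varphi(u)\varphi(v)$. (Edges $uv$, $u'v$ with $u,u'\in D$ and $\varphi(u)=\varphi(u')=t_C$ are replaced by the same single edge $d_Dv$.)
\item For each cluster $C$ with $B_C\cap V_1\ne\emptyset$ add a hub $a_C$ with $\varphi(a_C)=t_C$, and for each $w\in B_C\cap V_1$ add a \emph{hub path} from $a_C$ to $w$ of length $|\pi_w|+2$ with new interior vertices, mapped to the walk $t_C,n,t_C$ followed by $\pi_w$, where $n$ is a neighbor of $t_C$ in $G$.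
\end{itemize}
The detour through $n$, which exists because $G$ has no isolated vertices, ensures that the hub path has positive length even when $\varphi(w)=t_C$.

\begin{lemma}\label{lem:cluster}
Assume \textup{(K1)--(K3)} and let $q$ be the number of hubs. Then $Q^*\in\mathcal{Q}(\mu,k+2+q)$, and if $Q^*$ is $\delta_0$-colorable for $\delta_0=\delta/(2\rho+3)$, then $Q$ is $\delta$-colorable.
\end{lemma}

\begin{proof}
\emph{The class.} The first part of the construction consists of subdividing edges of $Q_0$ and connectors, followed by contracting the patches; these are (O2) and (O3). For the second part put the hubs into $A$. Put the interior vertices of the hub path to $w$ into $W_j$ if $w\in W_j$, and into $W_0$ if $w\in A$. Then (C2) holds with $|A|\le k+q$. The interior of a hub path is a path with at most one neighbor, namely $w$, among the old vertices of $W_j$, so Lemma~\ref{lem:insert} gives path-decompositions with bags of size at most $k+2$. The old bags appear in the old order, so (C3) holds when $m(i)$ is replaced by the new position of the bag $X^j_{m(i)}$.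

\emph{The exact coloring of a ball.} For $u\in B_C$ let $b(u)=\sigma(\pi_u)\in\mathbb{T}$. For an edge $uv$ of $Q[B_C]$, the paths $\pi_u,\pi_v$ and the edge $\varphi(u)\varphi(v)$ form a closed walk of length at most $2\rho+1<g$, so (N) gives
\begin{equation}\label{eq:b}
b(v)-b(u)=\sigma(\varphi(u)\varphi(v)).
\end{equation}

\emph{A coloring of $Q-Z$.} Let $c^*$ be a $\delta_0$-coloring of $Q^*$. Put $c_1(u)=c^*(d_D)+b(u)$ if $u$ lies in a patch $D$, and $c_1(u)=c^*(u)$ for all other $u\in V(Q)\setminus Z$. Edges inside a patch have error $0$ by \eqref{eq:b}. For an edge $uv$ with $u\in D$, $v\notin D$, apply \eqref{eq:walk} to the path that replaces it: $c^*(v)-c^*(d_D)=b(u)+\sigma(\varphi(u)\varphi(v))+x$ with $|x|\le\delta_0(\rho+1)$, so the error of $c_1$ on $uv$ is $x$. All other edges of $Q-Z$ are edges of $Q^*$. So $c_1$ is a coloring of $Q-Z$ whose error $x_1$ satisfies $|x_1|\le\delta_0(\rho+1)\le\delta$.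

\emph{The lift.} Fix a cluster $C$ and let $E=B_C\setminus C$, the union of the patches of $C$ and of $B_C\cap V_1$. We claim that there is $h:E\to[-1,1]$ with $c_1(u)=b(u)+h(u)$ in $\mathbb{T}$ for $u\in E$, and $h(v)-h(u)=x_1(uv)$ for all edges $uv$ of $Q[E]$.

On a patch $D$ with no neighbor in $B_C\cap V_1$, let $h$ be the constant in $[-\frac12,\frac12]$ that represents $c^*(d_D)$. The edges of $Q[E]$ that meet $D$ lie inside $D$, and both sides of the equation are $0$. Let $E'$ be the rest of $E$, that is, $B_C\cap V_1$ together with the patches adjacent to it, and suppose that $E'\ne\emptyset$, so that the hub $a_C$ exists. For $u\in E'$ consider $\eta(u)=c_1(u)-b(u)-c^*(a_C)\in\mathbb{T}$. For $w\in B_C\cap V_1$ the image of the hub path has $\sigma$-value $\sigma(t_Cn)+\sigma(nt_C)+b(w)=b(w)$, so $\|\eta(w)\|\le\delta_0(\rho+2)$ by \eqref{eq:walk}. On a patch $D\subseteq E'$ the function $\eta$ is the constant $c^*(d_D)-c^*(a_C)$, and for an edge $uw$ with $u\in D$, $w\in B_C\cap V_1$, \eqref{eq:b} gives $\eta(w)-\eta(u)=x_1(uw)$ in $\mathbb{T}$; so $\|\eta\|\le\delta_0(2\rho+3)=\delta$ on $D$. Let $\tilde\eta(u)\in[-\delta,\delta]$ represent $\eta(u)$, let $\kappa\in[-\frac12,\frac12]$ represent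 $c^*(a_C)$, and put $h=\kappa+\tilde\eta$ on $E'$. Then $|h|\le1$ and $c_1=b+h$. For an edge $uv$ of $Q[E']$ the number $h(v)-h(u)-x_1(uv)$ is an integer by \eqref{eq:b}, of absolute value at most $3\delta<1$, so it is $0$. This proves the claim.

\emph{Squeezing.} Put $\hat h=0$ on $C$, and for $u\in E$ let $\hat h(u)$ be the median of $-\delta\, d_Q(u,C)$, $h(u)$ and $\delta\, d_Q(u,C)$. Define $c=b+\hat h$ on $B_C$ for every cluster $C$, and $c=c_1$ outside all the sets $B_C$. For an edge $uv$ inside $B_C$, \eqref{eq:b} gives $c(v)-c(u)-\sigma(\varphi(u)\varphi(v))=\hat h(v)-\hat h(u)$. If $u,v\in E$, this has absolute value at most $\delta$ by (M). If $u\in C$, then $\hat h(u)=0$ and $|\hat h(v)|\le\delta\, d_Q(v,C)\le\delta$. If $uv$ leaves $B_C$, with $u\in B_C$, then $d_Q(u,C)=L$, so $|h(u)|\le1\le\delta L$, $\hat h(u)=h(u)$ and $c(u)=c_1(u)$; and $v$ lies outside all the sets $B_{C'}$, so $uv$ is an edge of $Q-Z$ with $c=c_1$ at both ends. The latter also holds for edges outside all these sets. So $c$ is a $\delta$-coloring of $Q$.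
\end{proof}

Hypothesis (K1) lets us treat the clusters independently, (K2) provides the exact coloring $b$ and bounds the length of the new paths, and (K3) is used only to keep $Q^*$ in the class. The number of clusters whose balls avoid $V_1$ is not restricted.

\section{Two lemmas on treewidth}\label{sec:tw}

\subsection*{Cutting graphs of bounded treewidth and large girth}

To cut the vortices off we need a vertex set that blocks all long paths and yet falls into small clusters far apart from each other. In a long path, alternate long intervals do this, and in a rooted forest, alternate bands of depths. A graph of bounded treewidth and large girth becomes a forest after deleting vertices that are pairwise far apart, and around these vertices the construction for forests can be repaired. For a set $J$ of vertices of a graph $F$, a \emph{$\lambda$-component} of $J$ is a class of the transitive closure of the relation $d_F(y,y')\le\lambda$ on $J$.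

\begin{lemma}\label{lem:cut}
For all integers $t,\lambda\ge1$ there is $N(t,\lambda)$ such that every graph $F$ of treewidth at most $t$ and girth at least $N(t,\lambda)$ has a set $J\subseteq V(F)$ with the following properties.
\begin{itemize}
\item[(J1)] Every $\lambda$-component of $J$ is contained in a ball of radius $9\lambda$ of $F$.
\item[(J2)] Any two vertices in the same component of $F-J$ have $d_F$-distance at most $4\lambda$.
\end{itemize}
\end{lemma}

The treewidth affects only the required girth. In the application $t$ will depend on the bound in (J2), so it is essential that this bound does not depend on $t$.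

\begin{proof}
Fix $r\ge1$ with $2^r>t$, and let $\Lambda=26\lambda$ and $N(t,\lambda)=\Lambda(8r+3)$.

\emph{(a) A nonempty graph $R$ of minimum degree at least $3$ and girth at least $8r+3$ has treewidth more than $t$.} Let $S$ be a maximal set of vertices with pairwise distances at least $2r+1$; every vertex is within distance $2r$ of $S$. Let each vertex outside $S$ choose as its parent a neighbor that is closer to $S$. This gives a spanning forest whose trees have roots $s\in S$, depth at most $2r$, and vertex sets $P_s$; the root of $v$ is at distance $d_R(v,S)$ from $v$. If $d_R(v,s)\le r$, the root of $v$ is within $2r$ of $s$, so it is $s$; thus $P_s\supseteq B_R(s,r)$. This ball induces a tree in which all vertices at depth less than $r$ have at least two children, so $|P_s|\ge2^r$. An edge inside $P_s$ outside the tree would close a cycle of length at most $4r+1$, and two edges between $P_s$ and $P_{s'}$ would close a cycle of length at most $8r+2$; neither exists. At least $3|P_s|-2(|P_s|-1)>2^r$ edges leave $P_s$, all to different parts. Contracting the parts gives a minor of minimum degree more than $t$, so (T1) and (T4) show that $R$ has treewidth more than $t$.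

\emph{(b) A nonempty graph $R$ of minimum degree at least $2$, treewidth at most $t$ and girth at least $N(t,\lambda)$ has a component that is a cycle, or a path of length $\Lambda$ whose interior vertices have degree $2$.} Suppose not. Then every component has a vertex of degree at least $3$, and the edges split into threads whose ends have degree at least $3$. A closed thread is a cycle, of length more than $\Lambda$, and its first $\Lambda$ edges form a path as wanted; so do the first $\Lambda$ edges of an open thread of length at least $\Lambda$. So all these threads are paths of length less than $\Lambda$. Replace each of them by an edge. In the resulting loopless multigraph of minimum degree at least $3$, a cycle of length $\ell\ge2$ comes from a cycle of $R$ of length less than $\Lambda\ell$, so $\ell>8r+3$. Hence it is a simple graph of girth at least $8r+3$ and a minor of $R$, contradicting (a) and (T1).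

\emph{(c) Deleting far-apart vertices.} The \emph{core} of a graph is its largest subgraph of minimum degree at least $2$; it is empty exactly for forests. A path between two vertices of the core lies in the core, since otherwise a subpath with both ends in the core and nothing else in it could be added to the core. Let $F_0=F$. While $F_{i-1}$ is not a forest, let $R_{i-1}$ be its core, choose in $R_{i-1}$ a cycle component or a path as in (b), let $p_i$ be a vertex of that cycle or the middle vertex of that path, and put $F_i=F_{i-1}-p_i$. Let $P=\{p_1,p_2,\dots\}$, so that $F-P$ is a forest. We claim that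
\begin{equation}\label{eq:far}
d_F(p,p')\ge13\lambda\quad\text{for distinct }p,p'\in P .
\end{equation}
First let $l<m$ and consider a $p_l$--$p_m$ path in $F_{l-1}$. We have $p_m\in V(R_{m-1})$ and $R_{m-1}\subseteq R_l\subseteq R_{l-1}-p_l$. The graph $R_l$ has minimum degree at least $2$, so it contains no interior vertex of the path chosen at step $l$, respectively no vertex of the chosen cycle: going outward from $p_l$, each such vertex has degree $2$ in $R_{l-1}$ and one neighbor that is already excluded. The $p_l$--$p_m$ path lies in $R_{l-1}$. So in the case of a cycle component it does not exist, and otherwise it follows the chosen path from $p_l$ to one of its ends and has length at least $\Lambda/2=13\lambda$. Now take any path in $F$ between two vertices of $P$, and let $l$ be the least index of a vertex of $P$ on it. The path lies in $F_{l-1}$ and contains $p_l$ and an end $p_m$ with $m>l$, so its length is at least $13\lambda$.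

\emph{(d) The set $J$.} Root each tree of the forest $F-P$. The $i$-th \emph{band} consists of the vertices of depth in $[2\lambda i,2\lambda(i+1))$. Let $J_f$ be the union of the odd bands, and
\[
J=J_f\cup\bigcup_{p\in P}B_F(p,2\lambda).
\]
A component of $F-J$ lies in a component of $(F-P)-J_f$, which is a subtree inside one even band, of depth less than $2\lambda$. This gives (J2).

Call the $\lambda$-components of $J_f$ with respect to the distance in $F-P$ \emph{pieces}. Let $y,y'\in J_f$ with $d_{F-P}(y,y')\le\lambda$. Their depths differ by at most $\lambda$, so they lie in the same odd band $i$, and their lowest common ancestor has depth at least $2\lambda i-\lambda/2$. So they have the same ancestor at depth $2\lambda i-\lambda\ge0$. Hence all vertices of a piece have a common ancestor at distance at most $3\lambda$, and a piece has diameter at most $6\lambda$. We also note: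
\begin{equation}\label{eq:piece}
\begin{array}{l}
\text{if $y,y'\in J_f$, $d_F(y,y')\le\lambda$ and $d_F(y',p)>\lambda$ for all $p\in P$,}\\
\text{then $y$ and $y'$ lie in the same piece,}
\end{array}
\end{equation}
because a shortest $y$--$y'$ path in $F$ avoids $P$.

To prove (J1), consider a $\lambda$-component $Y$ of $J$. If $Y$ avoids all balls $B_F(p,2\lambda)$, then $Y\subseteq J_f$, and $Y$ lies in one piece by \eqref{eq:piece}. Otherwise $Y$ meets some $B_F(p,2\lambda)$. Let $O_p$ be the union of $B_F(p,2\lambda)$ and all pieces that meet $B_F(p,3\lambda)$; then $O_p\subseteq B_F(p,9\lambda)$. It suffices to show that $y\in O_p$, $y'\in J$ and $d_F(y,y')\le\lambda$ imply $y'\in O_p$. If $y'\in B_F(p',2\lambda)$ for some $p'\in P$, then $d_F(p,p')\le9\lambda+\lambda+2\lambda<13\lambda$, so $p'=p$ by \eqref{eq:far}, and $y'\in O_p$. Otherwise $y'\in J_f$ and $y'$ is at distance more than $2\lambda$ from $P$. If $y\in B_F(p,2\lambda)$, then $y'\in B_F(p,3\lambda)$, so the piece of $y'$ is part of $O_p$. If not, $y$ lies in a piece contained in $O_p$, and $y'$ lies in the same piece by \eqref{eq:piece}.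
\end{proof}

\subsection*{Bounded genus and bounded radius}

The part of the surface graph near the vortices has bounded radius once each vortex is replaced by a wheel-like graph. The following bound then applies.

\begin{lemma}\label{lem:radius}
Let $R$ be a connected graph embedded in a connected surface of Euler genus at most $\gamma$, and suppose that all vertices are within distance $D$ of a vertex $r$. Then $R$ has treewidth at most $(2\gamma+3)(D+1)$.
\end{lemma}

\begin{proof}
We may assume that $R$ has an edge and, by (S), that the embedding is cellular, in a connected surface $\Sigma'$ of Euler genus $\gamma'\le\gamma$. Let $T$ be a breadth-first spanning tree with root $r$; its depth is at most $D$. While some facial walk $v_0v_1v_2\dots$ has length $\ell\ge4$, draw a new edge from $v_0$ to $v_2$ inside the face, splitting it into faces of lengths $3$ and $\ell-1$; loops and parallel edges are allowed. We end with a cellularly embedded multigraph $R^+\supseteq R$ with $V$ vertices, $E$ edges and $F$ faces, each face having at most three vertices on its boundary. A thin neighborhood of $T$ is a disc, so $\Sigma'\setminus T$ is connected, and one can pass from any face to any other by crossing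 only edges outside $T$. So there is a set $E^*$ of $F-1$ edges outside $T$ such that joining the two faces at each edge of $E^*$ gives a tree $T^*$ on the set of faces. Let $Y$ be the set of edges outside $E(T)\cup E^*$. By Euler's formula, $|Y|=E-(V-1)-(F-1)=\gamma'$.

For a face $f$ let $B_f$ be the union of the vertex sets of the paths in $T$ from $r$ to the vertices on the boundary of $f$ and to the ends of the edges in $Y$. Then $|B_f|\le(3+2\gamma')(D+1)$. We show that $(B_f)_{f\in T^*}$ is a tree-decomposition of $R$. Every vertex and every edge is on the boundary of a face. Let $v$ be a vertex and $T_v$ the subtree of $T$ formed by $v$ and its descendants. If $v=r$, or if $T_v$ contains an end of an edge of $Y$, then $v$ is in all bags. Otherwise $v\in B_f$ if and only if $f$ has a vertex of $T_v$ on its boundary. A thin neighborhood of $T_v$ is a disc. Go once around its boundary circle, starting and ending at the point where it crosses the edge from $v$ to its parent. All other edges crossed on the way have an end in $T_v$ and are neither in $T$ nor in $Y$, so they belong to $E^*$. Hence the faces that we pass form a walk in $T^*$. The circle runs along $T_v$ through all corners at vertices of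 $T_v$, so the faces passed are exactly those with a vertex of $T_v$ on the boundary. These faces therefore induce a subtree of $T^*$.
\end{proof}

\section{Coloring configurations}\label{sec:config}

\begin{proposition}\label{prop:config}
For all integers $\mu\ge0$, $k\ge1$ and all $\delta$ there is $g(\mu,k,\delta)$ such that if $g\ge g(\mu,k,\delta)$, then every graph over $G$ in $\mathcal{Q}(\mu,k)$ is $\delta$-colorable.
\end{proposition}

\begin{proof}
We use induction on $\mu$, for all $k$ and $\delta$ at once. The constants are chosen in the following order. First, depending only on $\delta$,
\[
\lambda=2L+1,\qquad a=\lambda+1,\qquad b=a+4\lambda+1,\qquad R=b+\lambda ;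
\]
we shall cut at distances between $a$ and $b$ from the vortices, looking only at vertices within distance $R$. Next the treewidth bound for this region and the girth that it requires,
\[
\tau=(2\mu+3)\bigl(\mu(2R+5)+1\bigr),\quad t=k(\tau+2),\quad N_1=\max\bigl(N(t,\lambda),\,12L,\,6L\mu+1\bigr),
\]
and then $\rho_1=N_1+L$, $\rho_2=9\lambda+L$, and $\delta_i=\delta/(2\rho_i+3)$ for $i=1,2$. Let $g(\mu,k,\delta)$ be the maximum of $2\rho_1+2$, $2\rho_2+2$, $g_{\mathrm{tw}}(2k,\delta)$, $g_{\mathrm{tw}}(t,\delta_2)$ and, if $\mu\ge1$, $g(\mu-1,k+3,\delta_1)$ and $g(\mu-1,k,\delta_2)$. Note that $g\ge N_1\ge12L$ and $t\ge2$.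

Let $g\ge g(\mu,k,\delta)$, and suppose that $Q\in\mathcal{Q}(\mu,k)$ is a graph over $G$ that is not $\delta$-colorable, with $|V(Q)|+|E(Q)|$ minimum. Fix its structure as in Definition~\ref{def:config}. By (O1), $Q$ is $\delta$-critical, so \eqref{eq:critical} holds. By (O4) and (H), no folding as in (O4) is possible.

\medskip
\noindent\textbf{Step 1.} \emph{If a cycle $C$ of $Q_0$ bounds a closed disc $\Delta\subseteq\Sigma$ that contains no $z_j$, then $|C|\ge g$.}

An edge of $\Gamma$ at $z_j$ starts outside $\Delta$ and does not cross $C$, so it does not enter the interior of $\Delta$. Let $Q_\Delta\subseteq Q_0$ be the part of $\Gamma$ drawn in $\Delta$. Vertices in the interior of $\Delta$ have no connectors, so all their edges in $Q$ belong to $Q_\Delta$. Therefore $Q_\Delta$ has minimum degree at least $2$, and it is connected, since a component avoiding $C$ would be a component of $Q$. Cap $\Delta$ with a disc to embed $Q_\Delta$ in the sphere. One face is bounded by $C$; the other $F\ge1$ faces, the inner ones, are faces of $\Gamma$. If $x,y,z$ are consecutive on the facial walk of an inner face, then $yx,yz$ are consecutive at $y$ in $\Gamma$, and as in Proposition~\ref{prop:planar}, $x\ne z$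 and $\varphi(x)\neq\varphi(z)$. By (B), inner facial walks have length at least $g$. With $\ell=|C|$ and $V,E$ the numbers of vertices and edges of $Q_\Delta$, we get $gF+\ell\le2E$ and $E-V=F-1$. A thread of $Q_\Delta$ with no interior vertex on $C$ is a thread of $Q$ and has length less than $L$, so Lemma~\ref{lem:count} gives $E\le\ell+3L(F-1)$. Hence $gF+\ell\le2\ell+6L(F-1)$, that is, $\ell\ge g+(g-6L)(F-1)\ge g$.

\medskip
\noindent\textbf{Step 2.} \emph{$Q_0$ has girth at least $N_1$.}

Suppose that $C$ is a cycle of $Q_0$ with $|C|<N_1\le g$, lying in the component $\Sigma_i$ of $\Sigma$. Cut $\Sigma_i$ along $C$ and cap, as in (C). The multigraph $\Gamma-V(C)$ is embedded in the new surface, and nothing changes near the $z_j$ except that some edges are deleted. If $\Sigma_i$ stays connected, its Euler genus drops, and the complexity drops by \eqref{eq:omega}. If it splits into parts with Euler genera $\gamma'+\gamma''=\gamma_i$ containing $p'+p''=p_i$ of the $z_j$, then $\gamma'+p'\ge1$ and $\gamma''+p''\ge1$, since otherwise one side of $C$ is a disc without any $z_j$, contrary to Step 1; again the complexity drops by \eqref{eq:omega}. So $\mu\ge1$ and $Q-V(C)\in\mathcal{Q}(\mu-1,k)$. Apply Lemma~\ref{lem:cluster}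 with $Z=V(C)$ as a single cluster, $\rho=\rho_1$, and $t_C=\varphi(v)$ for a vertex $v$ of $C$; (K2) holds because every vertex of the ball is within distance $|C|+L\le\rho_1$ of $v$. There is at most one hub, so $Q^*\in\mathcal{Q}(\mu-1,k+3)$, and $Q^*$ is $\delta_1$-colorable by induction. Hence $Q$ is $\delta$-colorable, a contradiction.

\medskip
\noindent\textbf{Step 3.} \emph{$Q$ has a connector. In particular $p\ge1$ and $\mu\ge1$.}

Otherwise there is no edge between $V_0$ and $V_1$, so $Q=Q[V_1]$ or $Q=Q_0$. If $Q=Q[V_1]$, concatenate the path-decompositions of $Q[W_0],\dots,Q[W_p]$ and add $A$ to all bags; the bags have size at most $2k$, contradicting Lemma~\ref{lem:tw}. So $Q=Q_0$ is a connected graph, with $V$ vertices and $E$ edges, embedded in a connected surface of Euler genus at most $\mu$. By (S) it has a cellular embedding with $F$ faces in a surface of Euler genus $\gamma'\le\mu$. As the minimum degree is at least $2$, the facial walks are non-backtracking in $Q$, so (B) and Step 2 give $N_1F\le2E$ and $E\ge N_1$, the latter because $Q$ contains a cycle. The graph $Q$ is not a cycle, which would be a thread of length at least $N_1\ge L$. Lemma~\ref{lem:count}, Euler's formula and $N_1\ge12L$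 give
\[
E\le3L(E-V)=3L(F-2+\gamma')\le\frac{6LE}{N_1}+3L\mu\le\frac E2+3L\mu .
\]
So $E\le6L\mu<N_1$, a contradiction. For $\mu=0$ we have $p=0$, so Step 3 completes the base case.

\medskip
Let $X\neq\emptyset$ be the set of vertices of $V_0$ incident with a connector, and define the \emph{height} $h(y)=d_{Q_0}(y,X)$ for $y\in V_0$. It is finite, because a path in the connected graph $Q$ from $y$ to $V_1$ leaves $V_0$ at a vertex of $X$. Heights of adjacent vertices differ by at most $1$. Let $U=\{y\in V_0:h(y)\le R\}$.

\medskip
\noindent\textbf{Step 4.} \emph{$Q[V_1\cup U]$ has treewidth at most $t$.}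

We replace each $z_j$ by an embedded graph of radius $1$ that contains a path along which the bags of $W_j$ can be substituted in order; see Figure~\ref{fig:rim}. Start with $\Gamma[U\cup\{z_1,\dots,z_p\}]$, which contains all edges at the $z_j$ because $X\subseteq U$. Let $j\ge1$ be such that $z_j$ has $n\ge1$ edges $e_1,\dots,e_n$, listed as in (C3). Take a small disc around $z_j$ that meets the drawing only in $z_j$ and in initial segments of the $e_i$, and redraw inside it. Place $m_j+n$ \emph{rim vertices} $r_1,r_2,\dots,r_{m_j+n}$ on a circle around $z_j$, in the direction in which $e_1,\dots,e_n$ are met; join each of them to $z_j$, and join $r_i$ to $r_{i+1}$ for $1\le i<m_j+n$. Give the rim vertices nondecreasing labels $\beta(r)\in\{1,\dots,m_j\}$ so that the label $m$ occurs $1+|\{i:m(i)=m\}|$ times. Since $m(1)\le\dots\le m(n)$, there are indices $\iota(1)<\dots<\iota(n)$ with $\beta(r_{\iota(i)})=m(i)$. Let $e_i$ end at $r_{\iota(i)}$ instead of $z_j$; these edges enter the disc in the same cyclic order as their new ends, so they can be drawn without crossings. The result, after doing this for all such $j$, is a simple graph $\Gamma'$ embedded in $\Sigma$.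

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\begin{scope}
\draw[dashed] (0,0) circle (1.55);
\foreach \x/\y in {150/1,90/2,-90/3}{\draw (0,0)--(\x:1.95); \node at ({\x-9}:1.95) {$e_{\y}$};}
\fill (0,0) circle (2pt);
\node at (0:0.35) {$z_j$};
\end{scope}
\draw[->] (2.2,0)--(3,0);
\begin{scope}[xshift=5.2cm]
\draw[dashed] (0,0) circle (1.55);
\foreach \x/\y in {150/1,90/1,30/1,-30/2,-90/3,-150/3}{\draw (0,0)--(\x:1); \fill (\x:1) circle (2pt); \node at ({\x-14}:1.25) {\small $\y$};}
\draw[thick] (150:1)--(90:1)--(30:1)--(-30:1)--(-90:1)--(-150:1);
\foreach \x/\y in {150/1,90/2,-90/3}{\draw (\x:1)--(\x:1.95); \node at ({\x-9}:1.95) {$e_{\y}$};}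
\fill (0,0) circle (2pt);
\node at (180:0.4) {$z_j$};
\end{scope}
\end{tikzpicture}
\caption{Replacing a vortex vertex $z_j$ by a rim, for a vortex with three bags $X_1,X_2,X_3$ and three connectors whose vortex ends lie in $X_1,X_1,X_3$. The rim is the thick path; a rim vertex with label $m$ stands for the bag $X_m$. Every label occurs, the labels are nondecreasing along the rim, and each edge $e_i$ ends at its own rim vertex.}
\label{fig:rim}
\end{figure}

Every vertex of $\Gamma'$ is within distance $R+2$ of some $z_j$: from $y\in U$, a shortest path of $Q_0$ to $X$ stays in $U$, and two more edges lead to a rim vertex and to its $z_j$. Two vertices within distance $R+2$ of the same $z_j$ are at most $2R+4$ apart, so a shortest path in $\Gamma'$ contains at most $2R+5$ of them. Hence each component of $\Gamma'$ has diameter at most $p(2R+5)\le\mu(2R+5)$, and by Lemma~\ref{lem:radius} and (T1), $\Gamma'$ has a tree-decomposition with bags of size at most $\tau+1$. In each bag delete the $z_j$, and replace each rim vertex $r$ of $z_j$ by the set $X^j_{\beta(r)}$. For $w\in W_j$, the indices $m$ with $w\in X^j_m$ form a nonempty interval, so the rim vertices $r$ with $w\in X^j_{\beta(r)}$ form a nonempty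 subpath of the rim, and by (T3) the new bags containing $w$ form a subtree. An edge of $Q[W_j]$ lies in some $X^j_m$, and it is covered because the label $m$ occurs. The connector $xw$ of $e_i$ is covered because some bag contained $x$ and $r_{\iota(i)}$, and $w\in X^j_{m(i)}$. Edges of $Q[U]$ are covered as before. The set $W_0$ and the sets $W_j$ without connectors have no edges to the rest of $Q-A$, so we attach their path-decompositions to the tree arbitrarily. This is a tree-decomposition of $Q[V_1\cup U]-A$ with bags of size at most $k(\tau+1)$. By (T5), $Q[V_1\cup U]$ has one with bags of size at most $k(\tau+2)=t$.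

\medskip
\noindent\textbf{Step 5.} \emph{A set of clusters that cuts off the vortices.}

The graph $F=Q[U]$ has treewidth at most $t$ by Step 4 and girth at least $N(t,\lambda)$ by Step 2. Let $J\subseteq U$ be given by Lemma~\ref{lem:cut}, and let
\[
K=\{y\in J:\ a\le h(y)\le b\}.
\]
Partition $K$ into clusters, the classes of the transitive closure of $d_Q(y,y')\le\lambda$. Distinct clusters have distance at least $\lambda+1=2L+2$ in $Q$, which is (K1). The margins below $a$ and above $b$ make distances in $Q$ and in $F$ agree at scale $\lambda$: along a path of $Q$ of length at most $\lambda$ that starts in $K$, the height stays between $a-\lambda=1$ and $b+\lambda=R$ as long as the path is in $V_0$, so the path never reaches $X$, never leaves $V_0$, and lies in $F$. Consequently each cluster $C$ lies in a $\lambda$-component of $J$ in $F$, so $C\subseteq B_F(y_C,9\lambda)$ for some $y_C$ by (J1), and (K2) holds with $t_C=\varphi(y_C)$ and $\rho=\rho_2$. Also $B_C\subseteq V_0$, since $L\le\lambda$.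

Let $S_1=V_1\cup\{y\in V_0:h(y)<a\}$ and $S_2=\{y\in V_0:h(y)>b\}$. We claim that no component of $Q-K$ meets both $S_1$ and $S_2$. Otherwise take a path in $Q-K$ from $S_1$ to $S_2$, let $v$ be its first vertex in $S_2$, and let $u$ be the last vertex before $v$ in $S_1$. The successor of $u$ lies in $V_0$ and has height at least $a>0$, so it has no neighbor in $V_1$; thus $u\in V_0$ and $h(u)<a$. The vertices strictly between $u$ and $v$ lie in $V_0$ and have heights in $[a,b]$. Since heights change by at most $1$, they form a path in $F$ from a vertex of height $a$ to a vertex of height $b$. This path avoids $K$, hence $J$, so by (J2) its ends have distance at most $4\lambda$ in $F$. But their heights differ by $b-a=4\lambda+1$, a contradiction.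

\medskip
\noindent\textbf{Step 6.} \emph{Conclusion.}

By (O1), $Q-K\in\mathcal{Q}(\mu,k)$, so Lemma~\ref{lem:cluster} applies with $Z=K$ and $\rho=\rho_2$. No ball meets $V_1$, so there are no hubs. Let $M_1$ be the union of the components of $Q-K$ that meet $S_1$, and $M_2$ the union of the others. Each patch lies in one component, so $Q^*$ is the disjoint union of graphs $Q_1^*,Q_2^*$, where $Q_i^*$ arises from $M_i$ by subdividing edges and then contracting patches.

By Step 5, $M_1$ avoids $S_2$, so $M_1\subseteq Q[V_1\cup U]$. By Step 4 and (T1), $Q_1^*$ has treewidth at most $t$, so it is $\delta_2$-colorable by Lemma~\ref{lem:tw}. The graph $M_2$ is a subgraph of $Q_0$, so $Q_2^*$ is embedded in $\Sigma$, and it is a $k$-configuration with $V_1=\emptyset$ and no vertices $z_j$. Its complexity is $\sum_i\omega(\gamma_i)<\sum_i\omega(\gamma_i+p_i)\le\mu$, because $p\ge1$ and $\omega$ is strictly increasing. So $Q_2^*\in\mathcal{Q}(\mu-1,k)$ is $\delta_2$-colorable by induction. Thus $Q^*$ is $\delta_2$-colorable, and $Q$ is $\delta$-colorable by Lemma~\ref{lem:cluster}. This contradiction completes the proof.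
\end{proof}

\section{Proof of Theorem~\ref{thm:sigma}}\label{sec:final}

It remains to bound the adhesion sets in Theorem~\ref{thm:RS}, which are cliques of the torsos, and to turn a subdivided torso into a configuration.

\begin{lemma}\label{lem:clique}
Every clique $Y$ of a $k$-near-embeddable graph $R$ has at most $6k+7$ vertices.
\end{lemma}

\begin{proof}
At most $k$ vertices of $Y$ lie in $A$. A vertex of $R-A$ outside $R_0$ lies in exactly one vortex, which contains all its edges in $R-A$. So the vertices of $Y\setminus A$ outside $R_0$ form a clique in one vortex, and by (T2) there are at most $k$ of them. Let $Y_0=Y\cap V(R_0)$ and $n=|Y_0|$, and suppose $n\ge3$. A simple graph with $n\ge3$ vertices and $E$ edges embedded in a connected surface of Euler genus at most $k$ has $E\le3n+3k$: adding edges inside faces whose boundary meets two components, we may assume that it is connected; by (S) we may assume that the embedding is cellular; facial walks have length at least $3$, so $3F\le2E$, and Euler's formula gives $E\le3(n-2+k)$. So at most $3n+3k$ edges within $Y_0$ lie in $R_0$. The others lie in the disjoint vortices, which have treewidth less than $k$, so by (T4) there are at most $kn$ of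 them. Thus $\binom n2\le(3+k)n+3k$, and $n-1\le6+2k+6k/n\le6+4k$.
\end{proof}

\begin{lemma}\label{lem:torso}
For all $k\ge1$ and $\delta$ there is $g_{\mathrm{T}}(k,\delta)$ such that if $g\ge g_{\mathrm{T}}(k,\delta)$, then every graph $S$ over $G$ that is a subdivision of a $k$-near-embeddable graph $R$ is $\delta$-colorable.
\end{lemma}

\begin{proof}
An edge of $R$ corresponds to a path in $S$, whose interior vertices we call its \emph{subdivision vertices}. Assign each edge of $R-A$ to $R_0$ if it lies in $R_0$, and otherwise to the unique vortex $R_i$ that contains it.

\emph{Detaching the vortices.} We split each vertex $u$ shared by $R_0$ and a vortex into two copies. The copies have the same image in $G$, so they cannot be adjacent, and we join them by a path of length $2$. Precisely, form $\hat S$ from $S$ as follows. For each $i\ge1$ and each $u\in V(R_0)\cap V(R_i)$, add new vertices $\bar u,u^*$ and the path $u\bar uu^*$, with $\varphi(u^*)=\varphi(u)$ and $\varphi(\bar u)$ any neighbor of $\varphi(u)$ in $G$, and re-attach to $u^*$ the paths of all edges at $u$ that are assigned to $R_i$. Then $\hat S$ is a graph over $G$ with $V(\hat S)\supseteq V(S)$. Let $\delta'=\delta/5$ and let $\hat c$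 be a $\delta'$-coloring of $\hat S$. The closed walk $\varphi(u)\varphi(\bar u)\varphi(u)$ has $\sigma$-value $0$, so $\|\hat c(u^*)-\hat c(u)\|\le2\delta'$ by \eqref{eq:walk}. An edge of $S$ corresponds to an edge of $\hat S$ with each end either the same or replaced by its starred copy, so its error under $\hat c$ is at most $(1+2+2)\delta'=\delta$. It therefore suffices to show that $\hat S$ is $\delta'$-colorable.

\emph{$\hat S-A$ is a $(k+2)$-configuration of complexity at most $4k$}, with the following data.
\begin{itemize}
\item $V_0$ consists of $V(R_0)$, the vertices $\bar u$, and the subdivision vertices of the edges assigned to $R_0$, of the edges from $A$ to $V(R_0)$, and of the edges within $A$.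
\item $\Gamma$ is drawn in $\Sigma$ with $p=q$. Subdivide the drawing of $R_0$. Place $z_i$ in the interior of $\Delta_i$ and draw, inside $\Delta_i$, paths $u_m\bar u_mz_i$ $(1\le m\le n_i)$ that meet only in $z_i$; they appear around $z_i$ in the order $1,\dots,n_i$. The edge $\bar u_mz_i$ corresponds to the connector $\bar u_mu_m^*$. In $\hat S-A$, the subdivision vertices of an edge from $A$ to $V(R_0)$ form a pendant path, and those of an edge within $A$ form an isolated path; draw these paths inside faces.
\item $W_i$ for $i\ge1$ consists of $V(R_i)\setminus V(R_0)$, the vertices $u_m^*$ for $u_m\in V(R_0)\cap V(R_i)$, and the subdivision vertices of the edges assigned to $R_i$ and of the edges from $A$ to $V(R_i)\setminus V(R_0)$. The set $W_0$ and the set called $A$ in (C2) are empty.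
\end{itemize}
An edge of $R-A$ with an end in $V(R_i)\setminus V(R_0)$ is assigned to $R_i$, and the path of an edge assigned to $R_i$ lies inside $W_i$ after the re-attachment. So the only edges of $\hat S-A$ that leave $W_i$ are the connectors $\bar u_mu_m^*$, and (C2) holds. For (C3), rename $u_m$ to $u^*_m$ in $R_i$ and in its path-decomposition. The subdivision vertices in $W_i$ form disjoint paths, whose neighbors among the other vertices of $W_i$ are the two ends of an edge of $R_i$ or a single vertex, and so lie in one bag. Lemma~\ref{lem:insert} gives a path-decomposition of $\hat S[W_i]$ with bags of size at most $k+2$, and since $u_m^*\in X_m$, (C3) holds with the new positions of $X_1,\dots,X_{n_i}$ as indices. The complexity is at most $\omega(k+q)\le4k$.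

\emph{Removing the apex vertices.} Let $L'=\lceil1/\delta'\rceil$ and $\rho=k(2L'+1)+L'$. Partition $A$ into clusters, the classes of the transitive closure of $d_{\hat S}\le2L'+1$. Distinct clusters have distance at least $2L'+2$. A cluster $C$ has at most $k$ vertices, so all of them are within distance $k(2L'+1)$ of a fixed $\alpha\in C$, and $\varphi(B_C)\subseteq B_G(\varphi(\alpha),\rho)$. Let
\[
g_{\mathrm{T}}(k,\delta)=\max\Bigl(2\rho+2,\ g\bigl(4k,\,2k+4,\,\tfrac{\delta'}{2\rho+3}\bigr)\Bigr).
\]
Apply Lemma~\ref{lem:cluster} to $\hat S$ and $Z=A$, with $\delta'$ in place of $\delta$. There are at most $k$ hubs, so the reduced graph lies in $\mathcal{Q}(4k,2k+4)$, and it is $\frac{\delta'}{2\rho+3}$-colorable by Proposition~\ref{prop:config}. Hence $\hat S$ is $\delta'$-colorable.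
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sigma}]
As explained in Section~\ref{sec:basic}, we may assume that $\delta\le\frac18$ and that $G$ has no isolated vertices. Let $n=\max(5,|V(H)|)$. Since $H$ is a subgraph of $K_n$, an $H$-minor free graph is $K_n$-minor free. Let $k$ be given by Theorem~\ref{thm:RS}, let $s=6k+7$, and put
\[
g^*(H,\delta)=\max\bigl(M(s,\delta)+1,\ g_{\mathrm{T}}(k,\theta(s,\delta))\bigr).
\]
Let $g=g^*(H,\delta)$. Components are colored separately, so let $G'$ be connected, and take the tree-decomposition from Theorem~\ref{thm:RS}. Adhesion sets are cliques of torsos, so they have size at most $s$ by Lemma~\ref{lem:clique}. Each graph $Q_t$ of Section~\ref{sec:glue} is a graph over $G$ and a subdivision of a $k$-near-embeddable graph, so it is $\theta(s,\delta)$-colorable by Lemma~\ref{lem:torso}. By Lemma~\ref{lem:glue}, $G'$ is $\delta$-colorable.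
\end{proof}

\section{Minor-closed classes and a lower bound}\label{sec:compl}

Among minor-closed classes, only the class of all graphs fails to satisfy the conclusions of the two theorems.

\begin{corollary}\label{cor:classes}
For a minor-closed class $\mathcal{C}$ of graphs the following are equivalent.
\begin{enumerate}
\item[(1)] $\mathcal{C}$ is not the class of all graphs.
\item[(2)] For every $\varepsilon>0$ there is $f$ such that $\chi_c(G')\le2+\varepsilon$ whenever $G'\in\mathcal{C}$ admits a homomorphism to a graph of girth at least $f$.
\item[(3)] For every $\delta>0$ there is $g^*$ such that the conclusion of Theorem~\ref{thm:sigma} holds for all $G'\in\mathcal{C}$, all homomorphisms $\varphi$ from $G'$ to a graph $G$ of girth at least $g^*$, and all antisymmetric $\sigma$.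
\end{enumerate}
\end{corollary}

\begin{proof}
(1)$\Rightarrow$(3): choose $H\notin\mathcal{C}$; all members of $\mathcal{C}$ are $H$-minor free, so Theorem~\ref{thm:sigma} applies. (3)$\Rightarrow$(2): this is the deduction of Theorem~\ref{thm:main} from Theorem~\ref{thm:sigma}. (2)$\Rightarrow$(1): for the class of all graphs, (2) fails for $\varepsilon=\frac12$, by the graphs of Erd\H{o}s with $G'=G$ discussed in Section~\ref{sec:intro}.
\end{proof}

A \emph{linear forest} is a disjoint union of paths. Subgraphs and contractions of cycles and linear forests are cycles or linear forests, and each such graph is a minor of a long cycle; so $H$ is a minor of some cycle if and only if it is a cycle or a linear forest.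

\begin{proposition}\label{prop:lower}
Let $H$ be neither a cycle nor a linear forest, let $\varepsilon>0$, and let $f(H,\varepsilon)$ be any integer with the property stated in Theorem~\ref{thm:main}. Then $f(H,\varepsilon)>2m+1$ for every integer $m$ with $1\le m<1/\varepsilon$.
\end{proposition}

\begin{proof}
The graph $G=G'=C_{2m+1}$ is $H$-minor free and has girth $2m+1$, and $\chi_c(C_{2m+1})=2+\frac1m>2+\varepsilon$ by Example~\ref{ex:odd}.
\end{proof}

So for such $H$ the function $f(H,\varepsilon)$ grows at least linearly in $1/\varepsilon$. We do not claim that the upper bound given by our proof is close to optimal.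

\begin{thebibliography}{9}

\bibitem{survey}
\emph{Circular chromatic number: a survey},
\texttt{https://github.com/Mael-Guiraud/Latency}.

\bibitem{Diestel}
Diestel, \emph{Graph Theory}, Chapter~12.

\bibitem{RS}
Robertson and Seymour, \emph{Graph Minors XVI}, J. Combin. Theory Ser. B \textbf{89} (2003).

\end{thebibliography}
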